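# Quasi-translations of the 3-sphere that do not come from arc and ball pairs

All manifolds are oriented. $\mathbb F_2$ is the field with two elements, $D^2$ is the closed unit disc, and $\mathbb{R}^2\times[0,\infty)$ is called the standard half-space. For an arc $a$, $a^\circ$ is $a$ minus its two end points; for a ball $A$, $A^\circ$ is its interior.

## 1. Quasi-translations and their quotient manifolds

**Definition (quasi-translation).** Let $H$ be an infinite cyclic group of covering transformations of $E^3$, all orientation-preserving, such that $E^3/H$ is Hausdorff. Then $E^3/H$ is an orientable 3-manifold. A generator of $H$ is a *quasi-translation of $E^3$*. Write $S^3=E^3\cup\{\infty\}$. A *quasi-translation of $S^3$* is an orientation-preserving homeomorphism of $S^3$ onto itself with exactly one fixed point, whose restriction to the complement of that point (a copy of $E^3$) is a quasi-translation of $E^3$.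

**Definition (topological equivalence).** Quasi-translations $h_1,h_2$ of oriented 3-spheres $\Sigma_1,\Sigma_2$ are *topologically equivalent* if $h_2=fh_1f^{-1}$ for some orientation-preserving homeomorphism $f:\Sigma_1\to\Sigma_2$.

For a quasi-translation $h$ with fixed point $\infty$ put $M_h=E^3/\langle h\rangle$. It is a 3-manifold with universal cover $E^3$ and $\pi_1(M_h)\cong\mathbb Z$. If $h_2=fh_1f^{-1}$, then $f$ carries fixed point to fixed point and orbits to orbits, so
$$h_1,h_2\text{ topologically equivalent}\ \Longrightarrow\ M_{h_1}\cong M_{h_2},\qquad\text{and always } M_h=M_{h^{-1}}. \tag{1}$$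

**Example 1.** The translation $(v,s)\mapsto(v,s+1)$ of $\mathbb R^2\times\mathbb R=E^3$, extended by $\infty\mapsto\infty$, is a quasi-translation of $S^3$. Its quotient is $\mathbb R^2\times S^1$, the open solid torus.

## 2. Arc and ball pairs and the homeomorphism $h(a,B)$

A closed set is *locally tame* at a point $x$ if some neighborhood of $x$ can be mapped homeomorphically onto a polyhedron so that the part of the set in it becomes polyhedral. Consider an arc $a$ locally tame at a point $x$ interior to the 3-manifold. In the polyhedral picture a small star of $x$ is a cone over a 2-sphere which the arc meets in two points (one, if $x$ is an end point of $a$). So $x$ has an open neighborhood $\Omega$ and a homeomorphism $\Omega\to\mathbb R^3$ carrying $\Omega\cap a$ onto the $z$-axis, or onto the half $z\ge0$ of it if $x$ is an end point.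

**Definition (arc and ball pair).** An *arc and ball pair* $(a,B)$ consists of a 3-ball $B$ and an arc $a\subset B$ with initial point $q(a)$ and end point $p(a)$, such that only $p(a)$ (not $q(a)$) lies on $\partial B$, and $a$ is locally tame in $B$ except possibly at $p(a)$. Pairs $(a_1,B_1),(a_2,B_2)$ are *equivalent* if some orientation-preserving homeomorphism $B_1\to B_2$ carries $a_1$ onto $a_2$.

**Example 2.** A radius of a round ball is such an arc. So is a radius in which one has tied infinitely many trefoils, inside disjoint small balls that shrink to $p(a)$.

**Construction of $h(a,B)$.** Let $p=(2,0,0)$, $q=(-2,0,0)$.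

- For $n>0$, $S_n$ is the sphere of radius $1/n$ about $p$; for $n<0$, the sphere of radius $1/(-n)$ about $q$; and $S_0=\{x=0\}\cup\{\infty\}$.
- $C_n$ is the closure of the complementary domain of $S_n$ containing $q$. So $C_0=\{x\le0\}\cup\{\infty\}$, the $C_n$ increase with $n$, $\bigcup C_n=S^3\setminus\{p\}$ and $\bigcap C_n=\{q\}$.
- $p_n=S_n\cap I$ with $I=\{-2\le x\le2,\ y=z=0\}$. So $p_0=(0,0,0)$ and $p_{-1}=(-1,0,0)$.
- $A_n$ is the ball of radius $|p_n-p_{n-1}|/2$ centered at $(p_n+p_{n-1})/2$. It lies in $\mathrm{Cl}(C_n-C_{n-1})$ and meets $\bigcup_mS_m$ only in $p_n,p_{n-1}$.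

Given $(a,B)$, let $g:B\to C_0$ be an orientation-preserving homeomorphism with

(i) $g(a^\circ)\subset A_0^\circ$; (ii) $g(p(a))=p_0$ and $g(q(a))=p_{-1}$; (iii) $g(a)\cup C_{-1}$ is locally tame at $p_{-1}$ in $C_0$.

Let $t$ be a dilation of $S^3$ with repulsive point $p$ and attractive point $q$: an orientation-preserving homeomorphism whose only fixed points are $p,q$, with $t^n(x)\to q$ and $t^{-n}(x)\to p$ as $n\to+\infty$ for every $x\ne p,q$. Require also $t(S_n)=S_{n-1}$ and $t(A_n)=A_{n-1}$ for all $n$, and $t(L)=L$, where $L=\{y=z=0\}\cup\{\infty\}$. Then $t(C_n)=C_{n-1}$ and $t(p_n)=p_{n-1}$. Put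
$$\alpha=\bigcup_{n\in\mathbb Z}t^n(g(a))\cup\{p,q\},$$
an arc with $t(\alpha)=\alpha$. The decomposition space $d(S^3)$ of $S^3$ whose only nondegenerate element is $\alpha$ (with quotient map $d$) is known to be a 3-sphere, and we take this as part of the construction. Orient it so that $d$ restricts to an orientation-preserving homeomorphism $S^3\setminus\alpha\to d(S^3)\setminus\{d(\alpha)\}$. Then $h(a,B):=dtd^{-1}$ is a quasi-translation of $d(S^3)$ with fixed point $d(\alpha)$. The correspondence $(a,B)\mapsto h(a,B)$ maps equivalence classes into topological equivalence classes, so the choices of $g$ and $t$ do not matter.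

In practice one works with $t$ on $S^3\setminus\alpha$, which $d$ conjugates to $h(a,B)$ off its fixed point. In particular
$$M_{h(a,B)}\cong(S^3\setminus\alpha)/\langle t\rangle. \tag{2}$$

**Example 3 (the straight arc gives the translation).** Let $B$ be round and $a$ a radius. A Möbius map takes $B$ to $C_0$ and $a$ to a segment of $L$ ending at $p_0$. After a dilation $x\mapsto cx$ and possibly a reflection in a plane through $L$, we get an admissible $g$ with $g(a)=[p_{-1},p_0]$. Since $t(L)=L$, we get $\alpha=I$.

Take $t$ commuting with the rotations about $L$. To build one, let $T$ be a half-plane bounded by $L$, with $\infty$ added. In $T$, define $t$ first on the half-circles $T\cap S_n\to T\cap S_{n-1}$, then on the arcs of $L$ and the half-circles $T\cap\partial A_n$ between them, then over the complementary discs; revolve, and fix $p,q$.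

Let $T_0=T\cap\mathrm{Cl}(C_0\setminus C_{-1})$. This is a disc bounded by $T\cap S_0$, the segment $[p_{-1},p_0]$, $T\cap S_{-1}$ and the arc of $L$ from $(-3,0,0)$ to $\infty$. A disc minus a closed boundary arc is homeomorphic to $[0,\infty)\times[0,1]$. So there is a homeomorphism $\Theta_0:[0,\infty)\times[0,1]\to T_0\setminus[p_{-1},p_0]$ taking $s=0$ to the side $S_0$, $s=1$ to the side $S_{-1}$ and $\rho=0$ to the arc of $L$. We may prescribe it on the boundary so that $\Theta_0(\rho,1)=t\,\Theta_0(\rho,0)$. Extend by $\Theta_0(\rho,s+n)=t^n\Theta_0(\rho,s)$ and revolve. We get a homeomorphism $\mathbb R^2\times\mathbb R\to S^3\setminus I$ conjugating $(v,s)\mapsto(v,s+1)$ to $t$. If it reverses orientation, precompose with a reflection of $\mathbb R^2$. So $h(a,B)$ is topologically equivalent to the translation of Example 1.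

## 3. Half-spaces, and locally finite homology mod 2

**Definition (half-space, locally flat).** A *half-space* is a space homeomorphic to $\mathbb R^2\times[0,\infty)$; its boundary is the plane corresponding to $\mathbb R^2\times0$. A surface in a 3-manifold is *locally flat* if at each of its points the pair is locally homeomorphic to $(\mathbb R^3,\mathbb R^2)$.

**Example 4.** For the translation of Example 1 the set $E=\{s\ge0\}$ is a half-space with $h(E)\subset\operatorname{int}E$, $\bigcup_nh^{-n}(E)=E^3$ and $\bigcap_nh^n(E)=\emptyset$.

**Definition (locally finite homology).** $H^{lf}_*(X;\mathbb F_2)$, also called Borel–Moore homology, is computed from possibly infinite chains of which only finitely many simplices meet any given compact set. We use four standard facts.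

- **(F1)** Proper maps (preimages of compact sets are compact) induce maps on $H^{lf}_*$, and properly homotopic maps induce the same map.
- **(F2)** $H^{lf}_n(X;\mathbb F_2)=\mathbb F_2$ for a connected $n$-manifold $X$ without boundary, generated by the fundamental class. The fundamental class restricts to the fundamental class on open subsets.
- **(F3)** For a closed subset $P\cong\mathbb R^2$ of a 3-manifold $M$ there is an exact sequence
$$H_3^{lf}(M)\to H_3^{lf}(M\setminus P)\to H_2^{lf}(P)\to H_2^{lf}(M).$$
- **(F4)** (Poincaré duality) For a 3-manifold $M$ without boundary, $H_2^{lf}(M;\mathbb F_2)\cong H^1(M;\mathbb F_2)=\operatorname{Hom}(H_1(M;\mathbb F_2),\mathbb F_2)$, through mod 2 intersection numbers with loops.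

A proper map $f:\mathbb R^2\to M$ thus has a class $f_*[\mathbb R^2]\in H_2^{lf}(M;\mathbb F_2)$. It is nonzero exactly when some loop meets $f$ an odd number of times.

**Example 5.** In $\mathbb R^2\times S^1$ the plane $\mathbb R^2\times\{1\}$ meets the loop $0\times S^1$ once, so its class is nonzero. Take the ray in $\mathbb R^2\times\{1\}$ from $(1,0)$ outward along the first axis. The boundary of a thin neighborhood of this ray is also a closed plane. It misses $0\times S^1$, which generates $H_1$, so its class is $0$.

## 4. Are all quasi-translations of the form $h(a,B)^{\pm1}$?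

The definitions are in place. The problem comes from the paper "On Arc And Ball Pairs And Quasi-Translations Of The 3-Sphere" (doi:10.1307/mmj/1029000427):

*Is every quasi-translation of $S^3$ topologically equivalent to one in the collection $\{h(a,B),h(a,B)^{-1}\}$, where $(a,B)$ ranges over all arc and ball pairs?*

By Example 3 the translation is in the collection. In general the answer is **no**: there are $2^{\aleph_0}$ topologically inequivalent quasi-translations of $S^3$, none of which is topologically equivalent to any $h(a,B)$ or $h(a,B)^{-1}$. We prove the following.

**Theorem 1.** For every $h=h(a,B)^{\pm1}$, $M_h$ contains a closed subset $P\cong\mathbb R^2$ whose inclusion is nonzero on $H_2^{lf}(\cdot\,;\mathbb F_2)$.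

**Theorem 2.** There is a quasi-translation $h$ of $S^3$ such that *every* proper continuous map $f:\mathbb R^2\to M_h$ has $f_*=0$ on $H_2^{lf}(\cdot\,;\mathbb F_2)$. By Theorem 1, such an $h$ is not topologically equivalent to any $h(a,B)^{\pm1}$.

**Theorem 3.** There are $2^{\aleph_0}$ quasi-translations as in Theorem 2 with pairwise non-homeomorphic quotients $M_h$.

**Theorem 4.** A quasi-translation $h$ is topologically equivalent to some $h(a,B)$ if and only if there is a closed set $E\subset E^3$ with locally flat frontier $\partial E$ such that $E$ is a half-space with boundary $\partial E$, $h(E)\subset\operatorname{int}E$, $\bigcup_nh^{-n}(E)=E^3$ and $\bigcap_nh^n(E)=\emptyset$. Hence $h$ is equivalent to a member of $\{h(a,B),h(a,B)^{-1}\}$ if and only if $h$ or $h^{-1}$ admits such an $E$.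

The inclusion of a closed subset $P\cong\mathbb R^2$ is a proper map. So Theorems 1 and 2 contradict each other for an $h$ in the collection, and by (1) the property in Theorem 2 is an invariant of equivalence that does not distinguish $h$ from $h^{-1}$. Sections 5–9 settle the question. Section 10 proves Theorem 3, and Sections 11–13 prove Theorem 4.

## 5. The plane that $S_0$ leaves in the quotient

*Proof of Theorem 1.* By (1) we may take $h=h(a,B)$, and by (2) $M:=M_h\cong(S^3\setminus\alpha)/\langle t\rangle$.

**Step 1: a closed plane in $M$.** We have $t^n(g(a))\subset t^n(A_0)=A_{-n}$, and $A_m$ meets the spheres only in $p_m,p_{m-1}$. Hence $\alpha\cap S_0=\{p_0\}$. The sets $t^n(S_0\setminus p_0)=S_{-n}\setminus p_{-n}$ are pairwise disjoint and closed in $S^3\setminus\alpha$. They form a locally finite family there, since the $S_n$ accumulate only at $p,q\in\alpha$. So their union is closed and invariant, and its image $P$ in $M$ is closed. As $\langle t\rangle$ permutes the members freely, $S_0\setminus p_0$ maps homeomorphically onto $P$, and $P\cong\mathbb R^2$.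

**Step 2: the complement of $P$ is connected.** The complement of $\bigcup S_n$ in $S^3\setminus\alpha$ is the disjoint union of the sets $t^n\big((\operatorname{Int}C_0\setminus C_{-1})\setminus g(a^\circ)\big)$. So $M\setminus P$ is homeomorphic to $(\operatorname{Int}C_0\setminus C_{-1})\setminus g(a^\circ)$, a connected open 3-manifold minus a closed set of dimension 1. A closed set of dimension $\le n-2$ does not separate a connected $n$-manifold (Hurewicz–Wallman), so $M\setminus P$ is connected.

**Step 3: the class is nonzero.** In the sequence (F3) the first map goes from $\mathbb F_2$ to $\mathbb F_2$ and takes fundamental class to fundamental class, so it is an isomorphism. Hence $H_3^{lf}(M\setminus P)\to H_2^{lf}(P)$ is zero, and $H_2^{lf}(P)=\mathbb F_2\to H_2^{lf}(M)$ is injective. $\square$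

## 6. Nested solid tori of winding number one: two easy cases, and a count that leaks

A *solid torus* is $V\cong D^2\times S^1$. Its *core* is $0\times S^1$. A *meridian disc* is a properly embedded smooth disc with essential boundary in $\partial V$, for example $D^2\times\mathrm{pt}$, and its boundary curve is a meridian $\mu_V$. A *longitude* is a curve on $\partial V$ generating $\pi_1(V)$. The *winding number* of a knot $J\subset\operatorname{int}V$ is its class in $H_1(V)=\mathbb Z$, up to sign its intersection number with a meridian disc.

To find quasi-translations we build quotients. Let $M=\bigcup V_i$, where $V_i\subset\operatorname{int}V_{i+1}$ is a tubular neighborhood of a knot of winding number $\pm1$. Section 8 shows that the universal cover of such an $M$ is $E^3$. What should the knots be?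

**Cores.** If each knot is a core, then each $V_{i+1}\setminus\operatorname{int}V_i$ is $T^2\times[0,1]$, with $T^2$ the torus, and $M\cong\mathbb R^2\times S^1$. This has an essential plane.

**One crossing of a meridian disc.** Suppose each $V_{i+1}$ has a meridian disc meeting $V_i$ in exactly one meridian disc of $V_i$, for instance if the knot is a core with a local knot tied in. Then $V_{i+1}\setminus\operatorname{int}V_i$ contains an annulus joining a meridian of $V_i$ to one of $V_{i+1}$. Any two meridian curves on $\partial V_i$ are isotopic there, so after moving the annuli in collars their boundaries match. A meridian disc of $V_1$ together with all the annuli is a closed plane in $M$ meeting the core of $V_1$ once. So again there is an essential plane.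

The knot must therefore meet each meridian disc more than once. By parity this means at least three times, with algebraic number $\pm1$.

**The count by wrapping numbers.** Suppose every meridian disc of $V_{i+1}$ meets the core of $V_i$ in at least $3$ points, and let $P\subset M$ be an essential plane transverse to all $\partial V_i$. One would like to show that a circle $\gamma$ of $P\cap\partial V_{i+1}$ that is a meridian bounds a disc $D_\gamma\subset P$ containing at least three meridian circles of $\partial V_i$. Iterating from $V_j$ down to $V_1$ would give at least $3^{j-1}$ circles of $P\cap\partial V_1$ for every $j$, contradicting compactness. If $D_\gamma\subset V_{i+1}$, this is plausible, since $D_\gamma$ is then a meridian disc of $V_{i+1}$. But $D_\gamma$ is cut out of $P$ by $\gamma$, not by the torus. It may leave $V_{i+1}$ through $\partial V_{i+1}$, run far out into $M$, and come back. A hypothesis about discs in $V_{i+1}$ says nothing about such a $D_\gamma$.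

Homology does not mind excursions, but it counts too little. The next lemma shows that in $V_{i+1}\setminus\operatorname{int}V_i$ the two meridians are homologous up to sign, so homology sees only "at least one circle".

**Lemma 1.** Let $V'$ be a solid torus smoothly embedded in $\operatorname{int}V$ whose core $J'$ has winding number $\pm1$, and let $X=V\setminus\operatorname{int}V'$. Then (coefficients $\mathbb Z$) $H_1(\partial V')\to H_1(X)$ and $H_1(\partial V)\to H_1(X)$ are isomorphisms, $H_1(X)\cong\mathbb Z^2$, and $\mu_V=\pm\mu_{V'}$ in $H_1(X)$.

*Proof.* By excision $H_k(V,X)=H_k(V',\partial V')$. The exact sequence of $(V,X)$ reads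
$$0=H_2(V)\to\mathbb Z\langle\text{meridian disc of }V'\rangle\to H_1(X)\to H_1(V)\to H_1(V',\partial V')=0 .$$
So $H_1(X)$ has as basis $\mu_{V'}$ together with any class mapping to a generator of $H_1(V)=\mathbb Z$. A longitude of $V'$ maps to a generator because the winding number is $\pm1$, and so does a longitude of $V$. Isotope a meridian disc $D$ of $V$ so that it meets $V'$ in meridian discs of $V'$. Then $D\cap X$ shows $\mu_V=(D\cdot J')\mu_{V'}=\pm\mu_{V'}$. Both boundary tori therefore carry bases to bases. $\square$

The way out is to combine the two. On $X_i=V_{i+1}\setminus\operatorname{int}V_i$ we use a *nonabelian* representation $\rho_i$ that counts the crossings. An excursion beyond $\partial V_{i+1}$ takes place in $Y_{i+1}=M\setminus\operatorname{int}V_{i+1}$. By Lemma 1 and a limit, $\partial V_{i+1}\to Y_{i+1}$ is an isomorphism on $H_1$. Since $\pi_1(\partial V_{i+1})=\mathbb Z^2$ is abelian, this homological fact already gives a retraction $\pi_1(Y_{i+1})\to\pi_1(\partial V_{i+1})$, and hence an extension of $\rho_i$ over all of $Y_i$. The excursions then no longer matter.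

## 7. The knots $J_n$ and their transposition labelings

Throughout, $n=2k+1\ge3$, $V=D^2\times S^1$, and $\mu_V=\partial D$ for a meridian disc $D$. The aim is a knot of winding number $\pm1$ with a representation in a symmetric group that sends knot meridians to transpositions and $\mu_V$ to a long cycle.

**Lemma 2.** There are a smooth knot $J=J_n\subset\operatorname{int}V$ and a meridian disc $D$ with $|D\cap J|=n$, algebraic intersection number $D\cdot J=\pm1$, and a homomorphism $\rho:\pi_1(V\setminus J)\to S_{n+1}$ sending every meridian of $J$ to a transposition and $\mu_V$ to an $(n+1)$-cycle.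

*Proof.* Put $\tau_i=(i\ \,i{+}1)$. Consider tangle diagrams in a strip with $n$ bottom and $n$ top end points. Label their arcs by transpositions of $S_{n+1}$ so that at each crossing the over strand $o$ keeps its label and the two under labels satisfy $u'=ouo$. Labels are involutions, so orientations do not matter. Call a labeled diagram *admissible* if the bottom labels and the top labels, from left to right, are both $\tau_1,\dots,\tau_n$. Stacking preserves admissibility.

**Step (a): admissible braids for all permutations.** Let $a=\tau_i$, $b=\tau_{i+1}$, $c=aba=bab$. These are the three transpositions of three letters, and conjugating one of them by another gives the third. A half twist of strands $i,i+1$ with the left strand passing over changes labels by $(u,v)\mapsto(uvu,u)$. So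
$$(a,b)\mapsto(c,a)\mapsto(b,c)\mapsto(a,b).$$
Three half twists are therefore admissible, and they exchange the two strands. Since adjacent transpositions generate, for each permutation $\pi$ of $\{1,\dots,n\}$ there is an admissible braid $\beta_\pi$ joining bottom $i$ to top $\pi(i)$ for all $i$. For $\pi$ the identity take the trivial braid.

**Step (b): an admissible tangle $U$ that turns two strands back.** A braid alone would give a knot crossing $D$ always in the same direction, so we need turn-backs. Strands $3,\dots,n$ are vertical. Let $a=\tau_1$, $b=\tau_2$, $c=aba$, and let $s_1,s_2$ be the first two strands, labeled $a,b$ at the bottom. Just to the right of $s_2$ create a cup (a local minimum) with legs $u,v$, both labeled $c$. The order is $(s_1{:}a,\ s_2{:}b,\ u{:}c,\ v{:}c)$.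

1. $u$ crosses over $s_2$; $s_2$ becomes $cbc=a$: $(s_1{:}a,\ u{:}c,\ s_2{:}a,\ v{:}c)$.
2. $s_1$ crosses over $u$; $u$ becomes $aca=b$: $(u{:}b,\ s_1{:}a,\ s_2{:}a,\ v{:}c)$.
3. Cap $s_1$ with $s_2$, which now have equal labels: $(u{:}b,\ v{:}c)$.
4. $u$ crosses over $v$; $v$ becomes $bcb=a$: $(v{:}a,\ u{:}b)$.

So $U$ is admissible. It joins bottom $1$ to bottom $2$, top $1$ to top $2$, and bottom $i$ to top $i$ for $i\ge3$.

**Step (c): the knot.** For $1\le j\le k$ choose $\pi$ with $\pi(2j-1)=1$, $\pi(2j)=2$, and let $U_j$ be the stack, from bottom to top, of $\beta_\pi$, $U$, $\beta_{\pi^{-1}}$. It is admissible, joins bottoms $2j-1,2j$, joins tops $2j-1,2j$, and joins bottom $i$ to top $i$ for all other $i$. Stack $U_1,\dots,U_k$ from bottom to top, then $\beta_\zeta$ with $\zeta(i)=i+1$ mod $n$, and close up in an annulus without further crossings. Top and bottom labels agree, so the closed diagram is labeled.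

Write $b_i$ for the bottom points and $e_i$ for the points just below $\beta_\zeta$. The arcs of the stack $U_1\cdots U_k$ join the pairs $b_{2j-1}b_{2j}$ and $e_{2j-1}e_{2j}$ ($j\le k$) and the pair $b_ne_n$. The braid $\beta_\zeta$ with the closure joins $e_i$ to $b_{i+1}$, indices mod $n$. Following the strands we get the single closed curve
$$b_n\,e_n\,b_1\,b_2\,e_1\,e_2\,b_3\,b_4\,e_3\,e_4\cdots b_{2k-1}\,b_{2k}\,e_{2k-1}\,e_{2k}\,b_n ,$$
a knot $J$ in $(\text{annulus})\times[0,1]=V$.

**Step (d): its intersection with $D$.** The meridian disc $D$ over the bottom level meets $J$ in $b_1,\dots,b_n$. The points $b_{2j-1},b_{2j}$ are the ends of an arc that leaves the bottom level upward and returns to it from above, so the signs there are opposite. Hence $D\cdot J=\pm1$, contributed by $b_n$.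

**Step (e): the homomorphism.** Place $V\subset S^3$ in the standard way. The labels satisfy the Wirtinger relations, so they define a homomorphism on $\pi_1(S^3\setminus J)$; restrict it to $\pi_1(V\setminus J)$. Meridians go to transpositions. The loop $\partial D$ passes over all strands of the bottom level and returns below them, so it is freely homotopic to the product, in order, of the Wirtinger meridians (or their inverses) of these strands. Up to conjugation it goes to $\tau_1\tau_2\cdots\tau_n$ or $\tau_n\cdots\tau_1$, an $(n+1)$-cycle. $\square$

**Example 6 ($n=3$).** Here $k=1$, the group is $S_4$, $\pi$ is the identity and $U_1=U$, with $a=(1\,2)$, $b=(2\,3)$, $c=(1\,3)$ and a third strand labeled $(3\,4)$. The braid $\beta_\zeta$ with $\zeta:1\mapsto2\mapsto3\mapsto1$ is three half twists in positions $2,3$ followed by three in positions $1,2$. So $J_3$ has a diagram with $3+6=9$ crossings. It runs $b_3\,e_3\,b_1\,b_2\,e_1\,e_2\,b_3$ and meets $D$ three times, algebraically once. The loop $\mu_V$ goes to $(1\,2)(2\,3)(3\,4)$ or its inverse, up to conjugation a 4-cycle.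

**Lemma 3.** Let $n$ be odd, $c$ an $(n+1)$-cycle in $S_{n+1}$ and $r$ odd. If $c^r$ is a product of $m$ transpositions, then $m\ge(n+1)/2$; if $r=\pm1$, then $m\ge n$.

*Proof.* Multiplying by a transposition changes the number of cycles (fixed points included) by $\pm1$, so a product of $m$ transpositions has at least $n+1-m$ cycles. The element $c^r$ has $\gcd(r,n+1)$ cycles. For $r=\pm1$ this is $1$, so $m\ge n$. In general it is an odd divisor of the even number $n+1$, hence at most $(n+1)/2$, so $m\ge(n+1)/2$. $\square$

The weaker bound is attained. For $n=5$ the cube of a 6-cycle is a product of three disjoint transpositions. For even $r$ there is no bound, since $c^{n+1}=1$. This is why *odd* multiples of meridians will be tracked below.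

## 8. From the nested tori to quasi-translations

Let $(n_i)_{i\ge1}$ be a sequence of odd integers $\ge3$. Let $M=\bigcup V_i$ be the direct limit of solid tori $V_1\subset V_2\subset\cdots$, where $V_i\subset\operatorname{int}V_{i+1}$ is embedded, preserving orientation, as a smooth tubular neighborhood of $J_{n_i}$. Then $M$ is an oriented open smooth 3-manifold. Since $J_{n_i}$ has winding number $\pm1$, all maps $\pi_1(V_i)\to\pi_1(V_{i+1})$ and $\pi_1(V_i)\to\pi_1(M)\cong\mathbb Z$ are isomorphisms.

**Claim.** $M=M_h$ for a quasi-translation $h$ of $S^3$.

*Proof.* Let $\widetilde M\to M$ be the universal cover and $\widetilde V_i$ the preimage of $V_i$. It is connected because $\pi_1(V_i)\to\pi_1(M)$ is onto, and simply connected because this map is injective. So $\widetilde V_i$ is the universal cover $\mathbb R\times D^2$ of $V_i$, and $\operatorname{int}\widetilde V_i\cong\mathbb R^3$. Thus $\widetilde M$ is the increasing union of the open 3-cells $\operatorname{int}\widetilde V_i$, and $\widetilde M\cong E^3$ by M. Brown, *The monotone union of open $n$-cells is an open $n$-cell*, Proc. AMS 12, 1961. The deck group $H\cong\mathbb Z$ consists of orientation-preserving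 covering transformations and has Hausdorff quotient $M$. A generator, extended by $\infty\mapsto\infty$, is an orientation-preserving homeomorphism of $S^3$. Deck transformations other than the identity have no fixed points, so $\infty$ is its only fixed point. $\square$

Since $\widetilde M$ is contractible, $M$ is homotopy equivalent to a circle, whatever the $n_i$ are. The homotopy type alone cannot separate $M$ from $\mathbb R^2\times S^1$, and $H_2^{lf}(M;\mathbb F_2)=\mathbb F_2$ does have a nonzero class. The point of Theorem 2 is that no proper plane represents it.

## 9. Extending the labelings outward, and doubling odd circles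

*Proof of Theorem 2.* We show that for *every* sequence $(n_i)$ of odd integers $\ge3$ the manifold $M$ of Section 8 has the property in Theorem 2. Let $X_i=V_{i+1}\setminus\operatorname{int}V_i$, let $\mu_i$ be a meridian of $V_i$, and let
$$Y_i=M\setminus\operatorname{int}V_i=X_i\cup_{\partial V_{i+1}}Y_{i+1}.$$

**Step 1: the outside has the homology of its boundary torus.** For $j>i$ the core of $V_i$ has winding number $\pm1$ in $V_j$. By Lemma 1, $H_1(\partial V_i)\to H_1(V_j\setminus\operatorname{int}V_i)$ is an isomorphism. Taking the direct limit over $j$,
$$H_1(\partial V_i)\to H_1(Y_i)\ \text{ is an isomorphism for every } i. \tag{3}$$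

**Step 2: extending the representation to $\pi_1(Y_i)$.** This removes the obstacle of Section 6. Let $\rho_i:\pi_1(X_i)\cong\pi_1(V_{i+1}\setminus J_{n_i})\to S_{n_i+1}$ be the homomorphism of Lemma 2, with base point on $\partial V_{i+1}$. By (3) we can form
$$\pi_1(Y_{i+1})\to H_1(Y_{i+1})\xleftarrow{\ \cong\ }H_1(\partial V_{i+1})=\pi_1(\partial V_{i+1}),$$
reading the middle arrow backward. This composite restricts to the identity on $\pi_1(\partial V_{i+1})$. By van Kampen, $\pi_1(Y_i)$ is the pushout of $\pi_1(X_i)\leftarrow\pi_1(\partial V_{i+1})\to\pi_1(Y_{i+1})$. On $\pi_1(X_i)$ take the identity. On $\pi_1(Y_{i+1})$ take the composite followed by $\pi_1(\partial V_{i+1})\to\pi_1(X_i)$. The two agree on $\pi_1(\partial V_{i+1})$, so they define a retraction $\pi_1(Y_i)\to\pi_1(X_i)$. Composing it with $\rho_i$ gives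
$$\hat\rho_i:\pi_1(Y_i)\to S_{n_i+1}.$$
Under $\hat\rho_i$, loops freely homotopic in $Y_i$ to $\mu_i^{\pm1}$ go to transpositions, because $\mu_i$ is a meridian of $J_{n_i}$. Loops freely homotopic to $\mu_{i+1}^{\pm1}$ go to $(n_i+1)$-cycles.

**Step 3: setting up a plane.** Suppose $f:\mathbb R^2\to M$ is proper with $f_*\ne0$ on $H_2^{lf}(\cdot\,;\mathbb F_2)$. After a small proper homotopy, which does not change $f_*$ by (F1), $f$ is smooth and transverse to all the surfaces $\partial V_i$; these form a locally finite family. Let $F_i=f^{-1}(V_i)$, a compact surface, with $\Gamma_i=\partial F_i=f^{-1}(\partial V_i)$, a finite union of disjoint circles. For a circle $\gamma\subset\mathbb R^2$ let $D_\gamma$ be the disc it bounds.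

**Step 4: each circle is a multiple of a meridian.** If $\gamma$ is a component of $\Gamma_i$, then $f|_{D_\gamma}$ shows that $f(\gamma)$ is null-homotopic in $M$. Since $\pi_1(V_i)\to\pi_1(M)$ is injective, it is null-homotopic in $V_i$. The kernel of $\pi_1(\partial V_i)\to\pi_1(V_i)$ is generated by $\mu_i$, so $[f|_\gamma]=r(\gamma)\mu_i$ for an integer $r(\gamma)$, well defined up to sign. Call $\gamma$ *odd* if $r(\gamma)$ is odd.

**Step 5: every $\Gamma_i$ contains an odd circle.** By (F4), $f$ has odd intersection number with some loop. As $H_1(M;\mathbb F_2)$ is generated by the core of $V_i$, the mod 2 intersection number of $f$ with this core is $1$. Only $F_i$ can meet the core, so $f_*[F_i,\Gamma_i]\ne0$ in $H_2(V_i,\partial V_i;\mathbb F_2)$. The boundary map to $H_1(\partial V_i;\mathbb F_2)$ is injective because $H_2(V_i;\mathbb F_2)=0$. Hence $\sum_{\gamma\subset\Gamma_i}r(\gamma)\mu_i\ne0$ mod 2, so $\sum_{\gamma\subset\Gamma_i} r(\gamma)$ is odd, and some $r(\gamma)$ is odd.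

**Step 6: an odd circle of $\Gamma_{i+1}$ encloses at least two odd circles of $\Gamma_i$ bounding disjoint discs.** Let $\gamma\subset\Gamma_{i+1}$ be odd, let $\delta_1,\dots,\delta_m$ be the outermost circles of $\Gamma_i$ in $D_\gamma$, and let $Q=D_\gamma\setminus\bigcup\operatorname{int}D_{\delta_k}$. Then $Q$ is connected and its interior misses $\Gamma_i$. Moreover $f(\gamma)\subset\partial V_{i+1}\subset Y_i\setminus\partial V_i$, so $f(Q)\subset Y_i$. The image may cross $\partial V_{i+1}$ many times; this no longer matters.

In $\pi_1(Q)$, $\gamma$ is a product of conjugates of $\delta_1^{\pm1},\dots,\delta_m^{\pm1}$, one for each $k$. Apply $\hat\rho_i\circ f_*$. On the left we get $c^{r(\gamma)}$ with $c$ an $(n_i+1)$-cycle. On the right we get a product of $m$ elements, the $k$-th being the $\pm r(\delta_k)$-th power of a transposition. The factors with $r(\delta_k)$ even are trivial, and those with $r(\delta_k)$ odd are transpositions. So $c^{r(\gamma)}$ is a product of as many transpositions as there are odd $\delta_k$. By Lemma 3 this number is at least $(n_i+1)/2\ge2$. The discs $D_{\delta_k}$ are disjoint because the $\delta_k$ are outermost.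

**Step 7: the contradiction.** By induction on Step 6, if $\gamma\subset\Gamma_j$ is odd, then $D_\gamma$ contains at least $2^{j-1}$ odd circles of $\Gamma_1$. By Step 5 such a $\gamma$ exists for every $j$. So the finite set of components of $\Gamma_1$ has at least $2^{j-1}$ elements for every $j$, which is impossible. $\square$

So the answer to the question is negative. Let $h$ be any quasi-translation from Section 8, for example with all $n_i=3$. If $h$ were topologically equivalent to some $h(a,B)^{\pm1}$, then $M_h$ would be homeomorphic to a manifold as in Theorem 1, a contradiction.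

## 10. Wrapping numbers and continuum many quotients

To tell the manifolds of Section 8 apart we make the wrapping count of Section 6 precise, for discs that do lie in the solid tori. For smooth solid tori $V'\subset\operatorname{int}V$, each with a chosen core, with $\pi_1(V')\to\pi_1(V)$ an isomorphism, let $N(V',V)$ be the minimum of $|E\cap\kappa'|$ over meridian discs $E$ of $V$ transverse to the core $\kappa'$ of $V'$. Since $E\cdot\kappa'=\pm1$, we have $N(V',V)\ge1$. For example, if $V'$ is a tubular neighborhood of the core of $V$, then $N(V',V)=1$.

**Lemma 4** (H. Schubert, *Knoten und Vollringe*, Acta Math. 90, 1953). If $V_1\subset\operatorname{int}V_2$ and $V_2\subset\operatorname{int}V_3$ are such inclusions, then $N(V_1,V_3)=N(V_1,V_2)\,N(V_2,V_3)$.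

*Proof.* Let $\kappa_i$ be the core of $V_i$.

**Step 1 ($\le$).** Let $E$ be a meridian disc of $V_3$ with $|E\cap\kappa_2|=N(V_2,V_3)=:l$. Write $V_2=D^2\times S^1$ with $\kappa_2=0\times S^1$. After an isotopy, $E$ meets a thin neighborhood $\varepsilon D^2\times S^1$ in $l$ fibers $\varepsilon D^2\times\mathrm{pt}$. An isotopy of $V_3$ that stretches this neighborhood onto $V_2$ makes $E\cap V_2$ equal to $l$ fibers $D^2\times\mathrm{pt}$. An isotopy of the $S^1$-factor, damped out in a collar outside $V_2$, brings these $l$ fibers as close as we like to one fiber. Let $E_1$ be a meridian disc of $V_2$ with $|E_1\cap\kappa_1|=N(V_1,V_2)$. Any two meridian discs of a solid torus are ambient isotopic (a textbook fact). So a further isotopy preserving $V_2$ turns the $l$ fibers into $l$ parallel copies of $E_1$, each transverse to $\kappa_1$ in $N(V_1,V_2)$ points. The resulting meridian disc of $V_3$ meets $\kappa_1$ in $l\,N(V_1,V_2)$ points.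

**Step 2 ($\ge$): the circles of intersection.** Let $E$ be a meridian disc of $V_3$ with $|E\cap\kappa_1|=N(V_1,V_3)$, also transverse to $\partial V_2$. Each circle $\delta$ of $E\cap\partial V_2$ bounds a subdisc $E_\delta\subset E$. It is null-homotopic in $V_3$, hence in $V_2$. So it is inessential in $\partial V_2$ or a meridian of $V_2$.

**Step 3: at least $N(V_2,V_3)$ outermost meridian circles.** Let $\delta_1,\dots,\delta_l$ be the meridians among the outermost circles in $E$. Let $Q$ be $E$ minus the interiors of the discs bounded by all outermost circles. Since $\partial E\subset\partial V_3$, $Q\subset V_3\setminus\operatorname{int}V_2$. We replace the removed discs by new ones inside $V_2$, using a thin collar $\partial V_2\times[0,\epsilon]$ of $\partial V_2$ in $V_2$.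

- Cap off $\delta_1,\dots,\delta_l$ by disjoint meridian discs of $V_2$, each meeting $\kappa_2$ once and equal to $\delta_k\times[0,\epsilon]$ in the collar. These exist because the $\delta_k$ are disjoint curves isotopic in $\partial V_2$ to boundaries of fibers; one traces the isotopy just below the collar.
- Cap off each inessential outermost circle $\partial\Delta$, $\Delta\subset\partial V_2$ a disc, by $\partial\Delta\times[0,s]\cup\Delta\times s$ with $0<s<\epsilon$, where $s$ is larger for the larger of two nested discs. Then the caps of nested discs are disjoint.

A disc $\Delta\subset\partial V_2$ contains no meridian circle, so caps of the two kinds are disjoint. After smoothing we get an embedded meridian disc of $V_3$ meeting $\kappa_2$ in $l$ points. So $l\ge N(V_2,V_3)$.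

**Step 4: each $E_{\delta_k}$ meets $\kappa_1$ at least $N(V_1,V_2)$ times.** Choose a meridian circle $\delta'\subset E_{\delta_k}$ of $E\cap\partial V_2$ (possibly $\delta_k$ itself) such that $E_{\delta'}$ contains no other meridian circle. Let $Q'$ be $E_{\delta'}$ minus the interiors of the discs bounded by the outermost circles in its interior, all of which are inessential. $Q'$ is connected and its interior misses $\partial V_2$. If $Q'\subset V_3\setminus\operatorname{int}V_2$, then $\delta'$ is there homologous to a sum of inessential curves, so $\mu_{V_2}=0$ in $H_1(V_3\setminus\operatorname{int}V_2)$, contradicting Lemma 1. Hence $Q'\subset V_2$.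

Choose a collar of $\partial V_2$ in $V_2$, missing $\kappa_1$, in which $Q'$ is $\partial Q'\times[0,\epsilon]$. For each inessential boundary circle $\partial\Delta$ of $Q'$ replace $\partial\Delta\times[0,s]$ by $\Delta\times s$, where now $s$ is larger for the *smaller* of two nested discs. If $\Delta'\subset\Delta$ with levels $s'>s$, then $\Delta\times s$ misses what remains over $\partial\Delta'$, namely $\partial\Delta'\times[s',\epsilon]$. It also misses $\delta'\times[0,\epsilon]$, as $\delta'\not\subset\Delta$. The result is an embedded meridian disc of $V_2$ with boundary $\delta'$. All its points on $\kappa_1$ lie in $Q'$, so it meets $\kappa_1$ in at most $|E_{\delta'}\cap\kappa_1|$ points. So $|E_{\delta_k}\cap\kappa_1|\ge|E_{\delta'}\cap\kappa_1|\ge N(V_1,V_2)$.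

**Step 5: conclusion.** The discs $E_{\delta_k}$ are disjoint, so $N(V_1,V_3)\ge l\,N(V_1,V_2)\ge N(V_2,V_3)\,N(V_1,V_2)$. $\square$

*Proof of Theorem 3.*

**Step 1: in Section 8, $N(V_i,V_{i+1})=n_i$.** The core of $V_i$ is $J_{n_i}$, and the disc $D$ of Lemma 2 gives $\le$. Conversely let a meridian disc $E$ of $V=V_{i+1}$ meet $J_{n_i}$ transversely in $m$ points. Then $\partial E$ is freely homotopic in $V\setminus J_{n_i}$ to $\mu_V^{\pm1}$, and it is a product of $m$ conjugates of meridians$^{\pm1}$ of $J_{n_i}$. Applying $\rho$, an $(n_i+1)$-cycle is a product of $m$ transpositions, so $m\ge n_i$ by Lemma 3 with $r=\pm1$.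

**Step 2: reading off primes.** For each nonempty set $S$ of odd primes choose a sequence $(n_i)$ with values in $S$ taking each value infinitely often, and let $M_S=\bigcup V_i$ be the resulting manifold. Suppose $M_S\cong M_{S'}$. Then they are diffeomorphic (Moise; Munkres), so we regard both exhaustions $(V_i)$ and $(V_i')$, with their cores, as lying in one manifold. All inclusions between members are $\pi_1$-isomorphisms, since each member includes into the whole by one. Let $p\in S$. By compactness, and since $n_i=p$ infinitely often, choose $i$ with $V_1'\subset\operatorname{int}V_i$ and $n_i=p$, then $l$ with $V_{i+1}\subset\operatorname{int}V'_l$. By Lemma 4 and Step 1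
$$N(V_1',V_l')=N(V_1',V_i)\cdot p\cdot N(V_{i+1},V_l'),$$
so $p$ divides $N(V_1',V_l')$. By Lemma 4 again, $N(V_1',V_l')=\prod_{j<l}N(V_j',V_{j+1}')$ is a product of elements of $S'$. So $p\in S'$. By symmetry $S=S'$.

**Step 3: counting.** There are $2^{\aleph_0}$ sets $S$. Each $M_S$ is the quotient of a quasi-translation by Section 8 and has the property in Theorem 2 by Section 9. $\square$

By (1) these $2^{\aleph_0}$ quasi-translations are topologically inequivalent, and none is equivalent to an $h(a,B)^{\pm1}$.

## 11. Recognizing half-spaces: half-balls and collars

For Theorem 4 we need a criterion for being a half-space that tolerates the wildness of $\alpha$.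

**Definition (half-ball).** Let $E$ be a 3-manifold with $\partial E\cong\mathbb R^2$. A *half-ball* in $E$ is a 3-cell $K\subset E$ such that $K\cap\partial E$ is a disc in $\partial K$ and the complementary disc of $\partial K$ (the frontier of $K$) is properly embedded and locally flat in $E$, also at its boundary. At a boundary point this means that $E$ with the disc looks locally like a half-space with a half-plane perpendicular to its boundary. Example: $\{|x|\le R\}$ in $\mathbb R^2\times[0,\infty)$.

We write $\operatorname{relint}$ for the interior relative to $E$. We use the generalized Schoenflies theorem (Brown): a locally flat 2-sphere in $\mathbb R^3$ bounds a 3-cell, namely the closure of its bounded complementary domain.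

**Lemma 5.** If every compact subset of $E$ lies in the relative interior of a half-ball in $E$, then $E$ is a half-space. (The converse is clear, by large round half-balls.)

*Proof.* Write $E=\bigcup K_i$ with half-balls $K_i\subset\operatorname{relint}K_{i+1}$, and let $e_i$ be the frontier disc of $K_i$. Identify $K_{i+1}$ with a round ball in $\mathbb R^3$. The disc $e_i$ is properly embedded and locally flat in it, also at its boundary. So $e_i$ together with either of the two discs of $\partial K_{i+1}$ bounded by $\partial e_i$ is a locally flat sphere in $\mathbb R^3$. Hence $e_i$ cuts $K_{i+1}$ into two cells. As $K_i\setminus e_i$ is connected, and open and closed in $K_{i+1}\setminus e_i$, one of the cells is $K_i$; call the other $L_i$. Then $\partial L_i$ is the union of $e_i$, an annulus in $\partial E$, and $e_{i+1}$.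

Suppose we have a homeomorphism of $K_i$ onto the standard half-ball of radius $i$, taking $K_i\cap\partial E$ to the flat disc. It extends first over the annulus, then over the disc $e_{i+1}$, and then, by coning, over the cell $L_i$, to a homeomorphism of $K_{i+1}$ onto the standard half-ball of radius $i+1$. Start with $K_1$ and take the union. It is a homeomorphism because the relative interiors of the $K_i$ cover $E$. $\square$

**Collars.** Let $Q$ be a boundary component of a 3-manifold $W$. Then $Q$ has an open collar $Q\times[0,1)\to W$. Fix a metric on $W$. Shrink the collar so that the fiber over $x$ has length at most $e(x)$, where $e\to0$ at infinity in $Q$, and misses a given closed set disjoint from $Q$. Then we have a collar $Q\times[0,1]$ that is *closed* in $W$: if points of the fibers over $x_j$ converge in $W$ and $x_j\to\infty$ in $Q$, then the $x_j$ converge in $W$ to the same limit, which lies in the closed set $Q$, a contradiction. Reparametrizing the collar direction gives two consequences.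

- **(C1)** Attaching a further closed collar $Q\times[0,1]$ to $W$ along $Q=Q\times0$ gives a manifold homeomorphic to $W$, by a map that is the identity outside a collar of $Q$ in $W$ and takes the new boundary $Q\times1$ to $Q$.
- **(C2)** Attaching an open collar $Q\times[0,\infty)$ along $Q=Q\times0$ gives a manifold homeomorphic to $W\setminus Q$.

## 12. From $h(a,B)$ to a half-space

*Proof of Theorem 4, "only if".* The existence of $E$ is invariant under topological equivalence, so let $h=h(a,B)$ and work in $S^3\setminus\alpha$ with $t$. Put
$$E=C_0\setminus\alpha,$$
closed in $S^3\setminus\alpha$ with locally flat frontier $S_0\setminus p_0$. Then $t(E)=C_{-1}\setminus\alpha\subset\operatorname{int}E$. Also $\bigcup_nt^{-n}(E)=S^3\setminus\alpha$, since $\bigcup C_n=S^3\setminus p$, and $\bigcap_nt^n(E)=\emptyset$, since $\bigcap C_{-n}=\{q\}\subset\alpha$. It remains to show that $E$ is a half-space. Let $X_n=C_0\setminus(C_{-n}\cup\alpha)$ for $n\ge1$. Since $t^n(g(a))\subset A_{-n}\subset C_{-1}$ for $n\ge1$, we have $X_1=C_0\setminus Y$ with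
$$Y=C_{-1}\cup g(a).$$

**Claim 1.** $X_1$ is a half-space.

The idea is to shrink the "lollipop" $Y$ into a small neighborhood of $p_0$: first squeeze the ball $C_{-1}$ to the inner end of the arc, then pull everything along the arc, which is tame except at $p_0$. The complement of a small half-ball at $p_0$, pulled back, is then a large half-ball of $X_1$.

*Setup.* Let $K\subset X_1$ be compact and $U=C_0\setminus K$. Choose $\varepsilon>0$ with $Z=\{x\in C_0:|x-p_0|\le\varepsilon\}\subset U$. Parametrize $g(a)$ by a homeomorphism $s:[0,1]\to g(a)$ with $s(0)=p_{-1}$, $s(1)=p_0$, and choose $0<\tau<1$ with $s([\tau,1])\subset\operatorname{relint}Z$ (interior relative to $C_0$). In this proof all homeomorphisms of $C_0$ have compact support in $U\cap\operatorname{Int}C_0$. For $\sigma\in[0,\tau]$ let $G(\sigma)$ be the statement: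

*for every neighborhood $O$ of $s(\sigma)$ there is such a homeomorphism $\varphi$ with $\varphi(Y)\subset O\cup s([\sigma,1])$.*

*$G(0)$ holds.* Translate so that $C_{-1}$ is the unit ball about $0$ and $p_{-1}=e$ is a unit vector. We may assume $O$ is a round ball about $e$. Let $V_0\subset V_1\subset\partial C_{-1}$ be cap neighborhoods of $e$ inside $O$, with $V_0\subset\operatorname{int}V_1$. Since $g(a)\cap C_{-1}=\{e\}$, compactness gives a small $\eta>0$ such that
$$\{\lambda v:\ v\in\partial C_{-1}\setminus\operatorname{int}V_0,\ 1\le\lambda\le1+\eta\}$$
is disjoint from $g(a)$ and lies in $U\cap\operatorname{Int}C_0$. Fix $w\in\operatorname{int}C_{-1}\cap O$, and let $r_0>0$ be small.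

Let $\theta_1$ be a radial push, supported over $\partial C_{-1}\setminus\operatorname{int}V_0$ in radii $[r_0/2,1+\eta]$, that sends radius $1$ to radius $r_0$ over $\partial C_{-1}\setminus V_1$ and to a radius in $[r_0,1]$ over $V_1\setminus V_0$. It fixes $g(a)$ pointwise, and
$$\theta_1(C_{-1})\subset\{|x|\le r_0\}\cup\{\lambda v:v\in V_1,\ 0\le\lambda\le1\}.$$
Let $\theta_2$ be the homeomorphism of $C_{-1}$ given by $\theta_2(\lambda v)=(1-\lambda)w+\lambda v$ for $|v|=1$, $0\le\lambda\le1$. It fixes $\partial C_{-1}$; extend it by the identity. If $v\in V_1\subset O$, then $\theta_2(\lambda v)\in O$ by convexity of $O$. If $\lambda\le r_0$ and $r_0$ is small, then $\theta_2(\lambda v)$ is close to $w$, hence in $O$. So $\varphi=\theta_2\theta_1$ fixes $g(a)$ pointwise and $\varphi(C_{-1})\subset O$. This gives $\varphi(Y)\subset O\cup s([0,1])$.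

*Propagation along the arc.* Since $a$ is locally tame off $p(a)$, each $s(\sigma_*)$, $\sigma_*\in[0,\tau]$, has an open neighborhood $\Omega\subset U\cap\operatorname{Int}C_0$ with a homeomorphism onto $\mathbb R^3$ carrying $\Omega\cap g(a)$ onto the $z$-axis, or onto the half $z\ge0$ of it if $\sigma_*=0$, with $z$ increasing in the parameter. Let $\sigma<\sigma'\le\tau$ be parameters of points of this subarc and let $O'$ be a neighborhood of $s(\sigma')$. A compactly supported push of $\Omega$ along the $z$-axis, tapering off away from the axis, gives a homeomorphism $\psi$ that preserves the $z$-axis, is the identity on $s([\sigma',1])$, and satisfies $\psi(s([\sigma,\sigma']))\subset O'$. Choose a neighborhood $O$ of $s(\sigma)$ with $\psi(O)\subset O'$, and $\varphi$ for $O$ from $G(\sigma)$. Then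
$$\psi\varphi(Y)\subset\psi(O)\cup\psi(s([\sigma,\sigma']))\cup s([\sigma',1])\subset O'\cup s([\sigma',1]).$$
So $G(\sigma)\Rightarrow G(\sigma')$. The subarcs cover $[0,\tau]$. By a Lebesgue number there is a partition $0=\sigma_0<\dots<\sigma_N=\tau$ with consecutive points in one subarc, and $G(\tau)$ follows.

*The half-ball.* Apply $G(\tau)$ with $O\subset\operatorname{relint}Z$. We get $\varphi(Y)\subset\operatorname{relint}Z$. Then $N=\varphi^{-1}(Z)\subset Z\cup\operatorname{supp}\varphi\subset U$ is a neighborhood of $Y$ in $C_0$ missing $K$. The set $\mathrm{Cl}(C_0\setminus Z)=\{x\in C_0:|x|\ge\varepsilon\}\cup\{\infty\}$ is a 3-cell. It meets $S_0$ in a disc, and its frontier is a hemisphere perpendicular to $S_0$. As $\varphi$ is a homeomorphism of $C_0$ that is the identity near $\partial C_0$, $\mathrm{Cl}(C_0\setminus N)=\varphi^{-1}(\mathrm{Cl}(C_0\setminus Z))$ is a half-ball in $X_1$. It contains the open set $C_0\setminus N\supset K$. Lemma 5 gives Claim 1.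

**Claim 2.** Every $X_n$ is a half-space.

This removes smaller and smaller balls about $q$ together with $\alpha$. Induct on $n$; the case $n=1$ is Claim 1. For $n\ge2$,
$$X_n=W_\alpha\cup t(X_{n-1}),\qquad W_\alpha=C_0\setminus(\operatorname{int}C_{-1}\cup g(a)),$$
the two pieces being glued along the plane $S_{-1}\setminus p_{-1}=\partial\,t(X_{n-1})$. As $t(X_{n-1})$ is a half-space, it is an open collar attached to $W_\alpha$ along $S_{-1}\setminus p_{-1}$. By (C2), $X_n\cong W_\alpha\setminus S_{-1}=X_1$, a half-space.

**End of the proof.** Let $K\subset E=C_0\setminus\alpha$ be compact. Since $\bigcap C_{-n}=\{q\}$ and $q\notin K$, we have $K\cap C_{-n}=\emptyset$ for some $n$. So $K\subset X_n$ lies in the relative interior of a half-ball of $X_n$. This is a half-ball of $E$, because $X_n$ is open in $E$ and $\partial X_n=\partial E$. By Lemma 5, $E$ is a half-space. $\square$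

## 13. From a half-space to an arc and ball pair

*Proof of Theorem 4, "if".* Let $E$ be as in Theorem 4, $P=\partial E$, and $W=E\setminus\operatorname{int}h(E)$, a 3-manifold with boundary $P\sqcup hP$. The plan is to put inside $h(E)$ a ball with a ray running to infinity, so that $E$ minus ball and ray is $W$ with a collar added. The ray becomes the arc $a$, and $W$ becomes the piece $W_\alpha$ of the construction.

**Step 1: $W$ is connected.** A component of $W$ missing the connected set $hP$ would be closed in $E$, and open in $E\setminus h(E)$, hence open in $E$. It would be all of the connected space $E$, which is absurd since $hP\subset E$.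

**Step 2: a ball with a ray leaves a collar.** In $\mathbb R^2\times[0,\infty)$ let $C$ be the ball of radius $1$ about $(0,0,2)$, $r=\{(0,0,z):z\ge3\}$ and $G=(\mathbb R^2\times[0,\infty))\setminus(\operatorname{int}C\cup r)$. We claim
$$G\cong\mathbb R^2\times[0,1],\quad\text{with }\mathbb R^2\times0\text{ fixed and }\partial C\setminus(0,0,3)\text{ going to }\mathbb R^2\times1.$$
Everything is rotationally symmetric about the $z$-axis. After adding $\infty$, the meridian section of the half-space minus $\operatorname{int}C$ is a disc. Its boundary runs along the bottom from $\infty$ to the axis, up the axis from $z=0$ to $z=1$, along the half-circle to $z=3$, and up the axis to $\infty$. The section of $G$ is this disc minus the closed boundary arc $\{z\ge3\}\cup\{\infty\}$. Hence it is homeomorphic to $[0,\infty)\times[0,1]$, with the axis segment, the bottom (pointwise) and the half-circle without its upper end corresponding to $0\times[0,1]$, $[0,\infty)\times0$ and $[0,\infty)\times1$. Now revolve.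

**Step 3: the pair $(a,B)$.** Let $u:\mathbb R^2\times[0,\infty)\to h(E)$ be a homeomorphism, $C'=u(C)$, $r'=u(r)$, $x=u(0,0,3)$. Put $B=E\cup\{\infty\}\subset S^3$. Since $E$ is a half-space closed in $E^3$, $B$ is its one-point compactification, a 3-cell; orient it as a subset of $S^3$. Let $a=r'\cup\{\infty\}$ with $q(a)=x$ and $p(a)=\infty$. It is an arc because $r'$ is closed in $E^3$. It meets $\partial B=P\cup\{\infty\}$ only in $\infty$, and it is locally tame elsewhere because $r'$ is the image under $u$ of a straight ray in the interior of the half-space. So $(a,B)$ is an arc and ball pair. Moreover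
$$W':=E\setminus(\operatorname{int}C'\cup r')=W\cup_{hP}u(G)$$
is $W$ with a closed collar $u(G)\cong hP\times[0,1]$ added. By (C1) there is an orientation-preserving homeomorphism $\kappa:W'\to W$, the identity on $P$, with $\kappa(\partial C'\setminus x)=hP$.

**Step 4: cutting $B$ into three cells.** To map $B$ to $C_0$ with $C'$ going to $C_{-1}$, we connect $C'$ to $\partial B$ by a tube. $W'$ is a connected 3-manifold with boundary, hence triangulable (Moise). Choose in it a properly embedded PL arc $b$ from $\partial C'\setminus x$ to $P$ and a regular neighborhood $N(b)\cong D^2\times[0,1]$ meeting $\partial C'\setminus x$ and $P$ in $D^2\times\{0,1\}$. Its lateral annulus is properly embedded and locally flat in $W'$, also at its boundary. Let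
$$\Delta=\mathrm{Cl}(B\setminus(C'\cup N(b))).$$
Its frontier sphere $\partial\Delta$ consists of a disc in $\partial B$, an annulus, and a disc in $\partial C'$.

*$\Delta$ is a 3-cell.* Identify the abstract 3-cell $B$ with a round ball in $\mathbb R^3$; no assumption is made on how $B$ lies in $S^3$ near $\infty$. The part of $\partial\Delta$ in $\partial B$ is then in a round sphere. The part in $\partial C'$ is locally flat because $\partial C'$ is bicollared in the interior of $B$. The annulus is locally flat, also where it meets the two discs. So $\partial\Delta$ is a locally flat sphere. The set $\Delta\setminus\partial\Delta$ is bounded, and open and closed in $\mathbb R^3\setminus\partial\Delta$, so it is the bounded complementary domain of $\partial\Delta$. By the generalized Schoenflies theorem $\Delta$ is a 3-cell. Finally $a\subset\Delta$ and $a\cap\partial\Delta=\{x,\infty\}$.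

**Step 5: a first homeomorphism $g_1:B\to C_0$.** In $C_0$ let $b_0=\{(z,0,0):z\le-3\}\cup\{\infty\}$, an arc of $L$ from $S_{-1}$ to $S_0$. Let $N_0$ be a thin tube about $b_0$, rotationally symmetric about $L$ and missing $A_0$, and let $\Delta_0=\mathrm{Cl}(C_0\setminus(C_{-1}\cup N_0))$. Its meridian section about $L$ is a disc meeting $L$ exactly in the boundary segment $[p_{-1},p_0]$. So $\Delta_0$ is a 3-cell, with boundary again a disc in $\partial C_0$, an annulus and a disc in $\partial C_{-1}$. Choose an orientation-preserving homeomorphism $\Delta\to\Delta_0$ taking the disc in $\partial B$, the annulus and the disc in $\partial C'$ to the corresponding sets, with $\infty\mapsto p_0$ and $x\mapsto p_{-1}$: first on the boundary spheres, then by coning. It extends over the end discs of $N(b)$, then over the cells $N(b)\to N_0$ and $C'\to C_{-1}$, to an orientation-preserving homeomorphism $g_1:B\to C_0$.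

**Step 6: squeezing the arc into $A_0$.** This secures (i). The meridian section of $\Delta_0$ is a disc with the segment $[p_{-1},p_0]$ in its boundary. The section of $A_0$ is a half-disc with this diameter, meeting the rest of the boundary only in $p_{-1},p_0$. So there is a theta curve of three arcs from $p_{-1}$ to $p_0$. By the Schoenflies theorem for theta curves, and revolving, there is a homeomorphism $\Delta_0\to\mathbb B=\{\rho^2+z^2\le1\}$ ($\rho$ the distance to the $z$-axis) taking $p_0,p_{-1}$ to the poles and $A_0$ to $\{4\rho^2+z^2\le1\}$. Let $a_1\subset\mathbb B$ be the image of $g_1(a)$; it meets $\partial\mathbb B$ only in the poles. For $|z|<1$ let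
$$m(z)=\max\Big\{\frac{\rho}{\sqrt{1-z^2}}\ \text{on } a_1\text{ at height } z\Big\}$$
($0$ if there are no points). By compactness $m$ is upper semicontinuous, and $m<1$. So there is a continuous $\bar m:(-1,1)\to(0,1)$ with $m<\bar m$. Preserving height and angle, change the ratio $\rho/\sqrt{1-z^2}\in[0,1]$ by the piecewise linear homeomorphism of $[0,1]$ with $0\mapsto0$, $\bar m(z)\mapsto\frac14$, $1\mapsto1$. This is a homeomorphism of $\mathbb B$; it is continuous at the poles because the horizontal discs shrink there. It fixes $\partial\mathbb B$. It takes $a_1^\circ$ into the set where the ratio is less than $\frac14$, so there $4\rho^2<\frac14(1-z^2)<1-z^2$, that is, into $\{4\rho^2+z^2<1\}$.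

Transport it to $\Delta_0$, extend by the identity over $C_{-1}\cup N_0$, and compose with $g_1$. We get an orientation-preserving homeomorphism $g:B\to C_0$ with $g(C')=C_{-1}$ and properties (i), (ii). Property (iii) holds because $C'\cup r'$ is, near $x$, the image under $u$ of a ball and a segment.

**Step 7: matching the two ends of $W$.** Use this $g$ and an admissible $t$ to form $\alpha$ and $h(a,B)$. Put $W_\alpha=C_0\setminus(\operatorname{int}C_{-1}\cup g(a))=g(W')$. Then $\Theta=g\kappa^{-1}:W\to W_\alpha$ is an orientation-preserving homeomorphism with $\Theta(P)=S_0\setminus p_0$ and $\Theta(hP)=S_{-1}\setminus p_{-1}$. We want $\Theta h=t\Theta$ on $P$. Consider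
$$\omega_0=(t\Theta h^{-1})\circ(\Theta|_{hP})^{-1},$$
a homeomorphism of the plane $S_{-1}\setminus p_{-1}$ onto itself. It preserves orientation. Orient $P,hP,S_0,S_{-1}$ as boundaries of $E,hE,C_0,C_{-1}$. Then $h:P\to hP$ and $t:S_0\to S_{-1}$ preserve orientation. So does $\Theta$ on $P$. It does so on $hP$ as well, because the boundary orientations from $W$ and $W_\alpha$ are both opposite to the chosen ones. Hence $\omega_0$ is isotopic to the identity (Kneser), say through $\omega_s$ with $\omega_1=\mathrm{id}$. On a closed collar $(S_{-1}\setminus p_{-1})\times[0,1]$ in $W_\alpha$, disjoint from a neighborhood of $S_0\setminus p_0$, put $\omega(y,s)=(\omega_s(y),s)$, and let $\omega$ be the identity elsewhere. Replace $\Theta$ by $\omega\Theta$. On $P$ nothing changes, and on $hP$ the new map is $\omega_0\Theta=t\Theta h^{-1}$. So now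
$$\Theta h=t\Theta\quad\text{on }P. \tag{4}$$

**Step 8: the conjugacy.** The sets $h^nE$ decrease, have union $E^3$ and empty intersection. So each point lies in $h^nE\setminus h^{n+1}E$ for exactly one $n$, and the sets $h^nW$ cover $E^3$. They form a locally finite family. Indeed the open sets $\operatorname{int}h^{n-1}E\setminus h^{n+1}E$ cover $E^3$. Since $h^mW\subset h^mE\setminus\operatorname{int}h^{m+1}E$, such an open set meets $h^mW$ only for $m=n-1,n$. Only consecutive sets meet, with $h^nW\cap h^{n+1}W=h^{n+1}P$. The same holds for the sets $t^nW_\alpha$ in $S^3\setminus\alpha$, since $W_\alpha=(C_0\setminus\alpha)\setminus\operatorname{int}t(C_0\setminus\alpha)$.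

Define $F:E^3\to S^3\setminus\alpha$ by $F|_{h^nW}=t^n\Theta h^{-n}$. On $h^{n+1}P$ the two definitions agree: for $y\in P$, by (4),
$$t^n\Theta h^{-n}(h^{n+1}y)=t^n\Theta h(y)=t^{n+1}\Theta(y)=t^{n+1}\Theta h^{-n-1}(h^{n+1}y).$$
So $F$ is an orientation-preserving homeomorphism, and $Fh=tF$ by construction. Then $dF$, extended by $\infty\mapsto d(\alpha)$, is an orientation-preserving homeomorphism $S^3\to d(S^3)$ conjugating $h$ to $dtd^{-1}=h(a,B)$. This proves the first sentence of Theorem 4.

**Step 9: the second sentence.** $h$ is equivalent to $h(a,B)^{-1}$ exactly when $h^{-1}$ is equivalent to $h(a,B)$. So $h$ is equivalent to a member of $\{h(a,B),h(a,B)^{-1}\}$ if and only if $h$ or $h^{-1}$ admits a set $E$ as in Theorem 4. $\square$
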